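\title{The average logarithm on the chain polytope of a poset}

\begin{abstract}
Let $P$ be a poset on $n$ elements with $e(P)$ linear extensions and chain polytope $\mathcal{C}(P)$, and let $f(x)=-\frac1n\sum_v\ln x_v$. We prove the conjecture that the average of $H_n-f$ over $\mathcal{C}(P)$, where $H_n$ is the $n$-th harmonic number, is at least an absolute constant $c>0$ times the maximum of $\ln n-f$ over $\mathcal{C}(P)$. The constant $c=\frac12$ works, and no constant larger than $\frac1{2\ln2}$ does. The proof passes through $\ln e(P)$. Rescaling a uniform point of $\mathcal{C}(P)$ by an independent gamma variable produces a log-concave law whose normalizing constant is $e(P)$; an entropy comparison and a reverse Jensen inequality for its marginals, both exact for total orders, bound the average from below by $\frac1n\ln e(P)$. We also prove a matching upper bound, an additive lower bound, and sharp bounds for series-parallel posets.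
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $P=(V,\le_P)$ be a finite poset on $n\ge1$ elements. A \emph{chain} is a subset of $V$ whose elements are pairwise comparable, and an \emph{antichain} is a subset whose elements are pairwise incomparable. A \emph{linear extension} is a total order on $V$ that contains $\le_P$; their number is $e(P)$. For $x\in\mathbb{R}^V$ and $C\subseteq V$ write $x(C)=\sum_{v\in C}x_v$. The \emph{chain polytope} of $P$ is
\[
\mathcal{C}(P)=\bigl\{x\in\mathbb{R}^V:\ x_v\ge0\text{ for all }v\in V,\ \ x(C)\le1\text{ for every chain }C\text{ of }P\bigr\}.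
\]
It satisfies $[0,\frac1n]^V\subseteq\mathcal{C}(P)\subseteq[0,1]^V$, so it is full-dimensional. Put
\[
f(x)=-\frac1n\sum_{v\in V}\ln x_v,\qquad H_k=\sum_{j=1}^k\frac1j\quad(H_0=0),
\]
with $f(x)=+\infty$ if some $x_v$ is zero. Throughout, $Y$ denotes a random point, uniform with respect to Lebesgue measure on $\mathcal{C}(P)$. The following conjecture is posed in \cite{QS}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a constant $c>0$, independent of $P$ and $n$, such that for every finite poset $P$}
\[
\mathbb{E}\,[H_n-f(Y)]\ \ge\ c\max_{x\in\mathcal{C}(P)}[\ln n-f(x)].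
\]

The maximum on the right is the graph entropy $H(\bar P)$ of the incomparability graph of $P$; we shall not need any property of graph entropy. It is convenient to multiply both sides by $n$:
\[
Q(P)=n\,\mathbb{E}\,[H_n-f(Y)]=\sum_{v\in V}\bigl(H_n+\mathbb{E}\ln Y_v\bigr),\qquad
N(P)=\max_{x\in\mathcal{C}(P)}\ln\Bigl(n^n\prod_{v\in V}x_v\Bigr).
\]
The expectations are finite because $\ln x_v$ is integrable on $[0,1]^V$.

\subsection*{What the two sides measure}
Fewer relations mean fewer chains and a larger polytope. The number $N(P)$ records how large the product of the coordinates can be made, and $Q(P)$ records how large it is at a typical point. Both are normalized by total orders. Indeed, if $P$ is a chain, then $\mathcal{C}(P)$ is the simplex $\{x\ge0:x(V)\le1\}$, the product is largest at $(\frac1n,\dots,\frac1n)$ by the arithmetic--geometric mean inequality, and $N(P)=0$. Also $\Pr(Y_v>t)=(1-t)^n$, so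
\[
\mathbb{E}[-\ln Y_v]=\int_0^1\frac{\Pr(Y_v\le t)}{t}\,dt=\int_0^1\frac{1-(1-t)^n}{t}\,dt=\sum_{k=0}^{n-1}\int_0^1(1-t)^k\,dt=H_n,
\]
and $Q(P)=0$. This explains why the left side of the conjecture carries $H_n$ where the right side carries $\ln n$. At the other extreme, for the antichain $A_n$ on $n$ elements the polytope is the cube, $\mathbb{E}\ln Y_v=\int_0^1\ln t\,dt=-1$, and
\begin{equation}\label{eq:antichain}
Q(A_n)=nH_n-n,\qquad N(A_n)=n\ln n,\qquad e(A_n)=n!\,.
\end{equation}
So $Q$, $N$ and $\ln e$ all vanish on chains and are all asymptotic to $n\ln n$ on antichains. Each is a measure of how far $P$ is from a total order, and one guesses that they agree up to constant factors. They do not agree exactly: $Q(A_2)=1$, $N(A_2)=2\ln2$, $\ln e(A_2)=\ln2$.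

\subsection*{Results}
Let $\gamma=\lim_{k\to\infty}(H_k-\ln k)$ be Euler's constant, and put
\[
m_v=(n+1)\,\mathbb{E}\,Y_v,\qquad D(P)=\sum_{v\in V}\ln m_v .
\]

\begin{theorem}\label{thm:main}
For every finite poset $P$,
\[
\tfrac12N(P)\ \le\ \ln e(P)\ \le\ D(P)\ \le\ Q(P).
\]
Hence $\mathbb{E}\,[H_n-f(Y)]\ge\frac12\max_{x\in\mathcal{C}(P)}[\ln n-f(x)]$, and the conjecture holds with $c=\frac12$.
\end{theorem}

The \emph{disjoint union} of two posets has no relations between the two parts; in their \emph{ordinal sum} every element of the first part lies below every element of the second. A poset is \emph{series-parallel} if it can be built from one-element posets by these two operations.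

\begin{theorem}\label{thm:more}
Let $P$ be a finite poset on $n$ elements.
\begin{itemize}
\item[(a)] $Q(P)\le D(P)/\ln2\le N(P)/\ln2$. Thus $\frac12N(P)\le Q(P)\le\frac1{\ln2}N(P)$.
\item[(b)] $Q(P)\ge N(P)-n(1-H_n+\ln n)\ge N(P)-(1-\gamma)n$, with equality in the first inequality for antichains.
\item[(c)] If $P$ is series-parallel, then $\frac1{2\ln2}N(P)\le Q(P)\le N(P)$, and both constants are best possible.
\item[(d)] The best constant $c$ in the conjecture satisfies $\frac12\le c\le\frac1{2\ln2}\approx0.7213$. The constant in $\frac12N\le\ln e$ and the constant $1$ in $\ln e\le Q$ are each best possible.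
\end{itemize}
\end{theorem}

In the original normalization, with $H=\max_{x\in\mathcal{C}(P)}[\ln n-f(x)]$, the two theorems give
\[
\max\bigl\{\tfrac12H,\ H-(1-\gamma)\bigr\}\ \le\ \mathbb{E}\,[H_n-f(Y)]\ \le\ \frac{H}{\ln2}.
\]
We do not determine the optimal $c$ for general posets.

\subsection*{The difficulty}
The direct approach compares a typical point of $\mathcal{C}(P)$ with the best point. It gives Theorem~\ref{thm:more}(b), which loses a constant for each element. That suffices when $N(P)$ is large compared with $n$, and says nothing when $P$ is close to a total order: the ordinal sum of $A_2$ with a long chain has $N=2\ln2$ however large $n$ is (Lemma~\ref{lem:compose}). A proof of the conjecture must therefore lose nothing at all on chains. We obtain such a proof by changing the probability law so that, for a chain, the coordinates become independent exponential variables, and then using two inequalities whose extremal case is the exponential law. This yields $\ln e(P)\le D(P)\le Q(P)$. The remaining inequality $N(P)\le2\ln e(P)$ is known \cite{CFJJM};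 we give a complete proof in Section~\ref{sec:half}.

\section{The two-element antichain}\label{sec:example}

For an integer $k\ge1$, the law $\mathrm{Gamma}(k)$ has density $t^{k-1}e^{-t}/(k-1)!$ on $(0,\infty)$. It is the law of a sum of $k$ independent exponential variables of mean $1$. If $G_k$ has this law, then
\begin{equation}\label{eq:gamma}
\mathbb{E}\,G_k=k,\qquad \mathbb{E}\ln G_k=H_{k-1}-\gamma .
\end{equation}
For $k=1$ the second formula is the classical integral $\int_0^\infty e^{-t}\ln t\,dt=-\gamma$. Integration by parts gives $\int_0^\infty t^ke^{-t}\ln t\,dt=k\int_0^\infty t^{k-1}e^{-t}\ln t\,dt+(k-1)!$, and dividing by $k!$ shows $\mathbb{E}\ln G_{k+1}=\mathbb{E}\ln G_k+\frac1k$.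

We now prove $\ln e(P)\le Q(P)$ for $P=A_2=\{a,b\}$ in the way that generalizes. Let $Y$ be uniform on $[0,1]^2$, let $T\sim\mathrm{Gamma}(3)$ be independent of $Y$, and let $X=TY$. Given $T=t$, the point $X$ is uniform on $[0,t]^2$, so $X$ has density
\[
q(x)=\int_{\max(x_a,x_b)}^\infty\frac{t^2e^{-t}}{2}\cdot\frac{1}{t^2}\,dt=\tfrac12\,e^{-\max(x_a,x_b)}
\]
on the quadrant. The shape $3$ was chosen so that the powers of $t$ cancel, and the normalizing constant is $2=e(A_2)$. By \eqref{eq:gamma}, $\mathbb{E}\ln X_a+\gamma=H_2+\mathbb{E}\ln Y_a$, so $Q(A_2)=2(\mathbb{E}\ln X_a+\gamma)$: the shift $H_n$ has turned into the shift $\gamma$, which no longer depends on $n$. The marginal density of $X_a$ is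
\[
\phi(t)=\int_0^\infty\tfrac12e^{-\max(t,s)}\,ds=\tfrac12(1+t)e^{-t},
\]
an equal mixture of $\mathrm{Gamma}(1)$ and $\mathrm{Gamma}(2)$. Hence $m_a=\mathbb{E}X_a=\frac32$ and $\mathbb{E}\ln X_a+\gamma=\frac12(H_0+H_1)=\frac12$.

\emph{First comparison.} The variable $\max(X_a,X_b)$ has density $2r\cdot\frac12e^{-r}$ and mean $2$, so $-\int q\ln q=\ln2+2$. Let $r(x)=\frac49e^{-2(x_a+x_b)/3}$ be the density of two independent exponential variables with the same means $\frac32$; then $-\int q\ln r=2\ln\frac32+2$. Gibbs' inequality $-\int q\ln q\le-\int q\ln r$ reads $\ln2\le2\ln\frac32$, that is, $\ln e\le D$. The terms $2$ cancel.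

\emph{Second comparison.} Let $g(t)=\frac23e^{-2t/3}$ be the exponential density with mean $\frac32$; its mean logarithm is $\ln\frac32-\gamma$. The ratio $\phi/g=\frac34(1+t)e^{-t/3}$ has a concave logarithm, equals $\frac34$ at $t=0$, exceeds $1$ at $t=2$, and tends to $0$. So $\phi$ lies below $g$ near $0$, above $g$ on a middle interval, and below $g$ far out: $\phi$ is obtained from $g$ by moving mass inward without changing the mean. This raises the expectation of the concave function $\ln$, and so $\mathbb{E}\ln X_a+\gamma\ge\ln m_a$, which here reads $\frac12\ge\ln\frac32$. Summing over the two elements gives $D\le Q$. Altogether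
\[
\tfrac12N=\ln e=\ln2\approx0.693\ <\ D=\ln\tfrac94\approx0.811\ <\ Q=1 .
\]

\section{The exponential model}\label{sec:model}

Write $K=\mathcal{C}(P)$, and for $x\in\mathbb{R}_{\ge0}^V$ let
\[
\rho(x)=\max_{C\text{ chain}}x(C).
\]
As a maximum of linear functions with nonnegative coefficients, $\rho$ is convex, nondecreasing in each coordinate, and homogeneous: $\rho(tx)=t\rho(x)$ for $t\ge0$. Moreover $tK=\{x\ge0:\rho(x)\le t\}$ for $t>0$.

Linear extensions enter through the volume of $K$. Let
\[
\mathcal{O}(P)=\{z\in[0,1]^V:\ u\le_Pv\Rightarrow z_u\le z_v\}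
\]
be the \emph{order polytope}, and for a linear extension $L$ that lists $V$ as $v_1,\dots,v_n$ let $\Sigma_L=\{0\le z_{v_1}\le\dots\le z_{v_n}\le1\}$. We recall a theorem of Stanley together with its short proof, whose ingredients are used again in Section~\ref{sec:ab}.

\begin{lemma}[Stanley \cite{St}]\label{lem:stanley}
The map $\tau:z\mapsto x$, $x_v=z_v-\max_{u<_Pv}z_u$, where the maximum is $0$ if $v$ is minimal, is a volume-preserving bijection from $\mathcal{O}(P)$ onto $\mathcal{C}(P)$, and $\operatorname{vol}\mathcal{C}(P)=e(P)/n!$.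
\end{lemma}

\begin{proof}
Let $z\in\mathcal{O}(P)$ and $x=\tau(z)$. Then $x\ge0$, and for a chain $w_1<_P\dots<_Pw_k$ we have $x_{w_1}\le z_{w_1}$ and $x_{w_i}\le z_{w_i}-z_{w_{i-1}}$, so the sum telescopes to at most $z_{w_k}\le1$; thus $x\in K$. The equations $z_v=x_v+\max_{u<_Pv}z_u$ determine $z$ from $x$, working upward from the minimal elements, so $\tau$ is injective. For $x\in K$ their solution is $z_v=\max\{x(C):C\text{ a chain with top element }v\}$, which lies in $\mathcal{O}(P)$, so $\tau$ is onto. The simplices $\Sigma_L$, with $L$ a linear extension of $P$, cover $\mathcal{O}(P)$, overlap in null sets, and have volume $1/n!$ each, being among the $n!$ congruent pieces of the cube. On $\Sigma_L$ we have $x_v=z_v-z_u$, where $u$ is the last element of $L$ below $v$ in $P$ (or $x_v=z_v$), so $\tau$ is linear there with a triangular matrix and unit diagonal.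
\end{proof}

The uniform law on $K$ is awkward for our purpose because even for a chain its coordinates are dependent. Rescaling by a gamma variable removes this dependence.

\begin{proposition}\label{prop:model}
Let $T\sim\mathrm{Gamma}(n+1)$ be independent of $Y$ and let $X=TY$. Then $X$ has density $q(x)=e^{-\rho(x)}/e(P)$ on $\mathbb{R}^V_{\ge0}$, and
\begin{equation}\label{eq:model}
\mathbb{E}X_v=m_v,\qquad \mathbb{E}\rho(X)=n,\qquad Q(P)=\sum_{v\in V}\bigl(\mathbb{E}\ln X_v+\gamma\bigr).
\end{equation}
\end{proposition}

\begin{proof}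
Given $T=t$, the point $X$ is uniform on $tK$, with density $t^{-n}/\operatorname{vol}K$ on $\{\rho\le t\}$. Therefore, by Lemma~\ref{lem:stanley},
\[
q(x)=\int_{\rho(x)}^\infty\frac{t^ne^{-t}}{n!}\cdot\frac{t^{-n}}{\operatorname{vol}K}\,dt=\frac{e^{-\rho(x)}}{n!\operatorname{vol}K}=\frac{e^{-\rho(x)}}{e(P)}.
\]
By independence and \eqref{eq:gamma}, $\mathbb{E}X_v=(n+1)\mathbb{E}Y_v=m_v$. For $0\le s\le1$ we have $\Pr(\rho(Y)\le s)=\operatorname{vol}(sK)/\operatorname{vol}K=s^n$, so $\mathbb{E}\rho(Y)=\frac n{n+1}$ and $\mathbb{E}\rho(X)=\mathbb{E}T\cdot\mathbb{E}\rho(Y)=n$. Finally $\mathbb{E}\ln X_v=\mathbb{E}\ln T+\mathbb{E}\ln Y_v=H_n-\gamma+\mathbb{E}\ln Y_v$; sum over $v$.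
\end{proof}

For a chain, $\rho(x)=x(V)$ and $e(P)=1$, so $q(x)=\prod_ve^{-x_v}$: the $X_v$ are independent exponential variables of mean $1$.

\section{From linear extensions to the average: $\ln e(P)\le D(P)\le Q(P)$}\label{sec:lower}

\subsection*{An entropy comparison}
The number $e(P)$ appears in $\int q\ln q$, while $Q(P)$ is a sum over single coordinates. To pass from one to the other we compare $q$ with a product density, and we take exponential factors so that nothing is lost for a chain. Recall Gibbs' inequality: if $q$ and $r$ are positive probability densities on the same set and $q\ln q$, $q\ln r$ are integrable, then $\int q\ln r\le\int q\ln q$, because $\int q\ln(r/q)\le\int q\,(r/q-1)=0$.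

\begin{proposition}\label{prop:gibbs}
$\ln e(P)\le D(P)$.
\end{proposition}

\begin{proof}
Let $r(x)=\prod_vm_v^{-1}e^{-x_v/m_v}$ on $\mathbb{R}^V_{\ge0}$. By \eqref{eq:model},
\[
\int q\ln q=-\mathbb{E}\rho(X)-\ln e(P)=-n-\ln e(P),\qquad
\int q\ln r=-\sum_v\ln m_v-\sum_v\frac{\mathbb{E}X_v}{m_v}=-D(P)-n .
\]
Gibbs' inequality gives $-D(P)-n\le-n-\ln e(P)$.
\end{proof}

\subsection*{A reverse Jensen inequality}
By \eqref{eq:model} it now suffices to show $\ln\mathbb{E}X_v\le\mathbb{E}\ln X_v+\gamma$ for each $v$. Jensen's inequality bounds $\mathbb{E}\ln X_v$ from above, which is the wrong direction, and no reverse bound holds for arbitrary densities: an equal mixture of the uniform laws on $[0,\varepsilon]$ and $[1,2]$ has mean at least $\frac34$ and mean logarithm at most $\frac12\ln(2\varepsilon)$. The property that excludes such laws is log-concavity. A function $F\ge0$ on $\mathbb{R}^k$ is \emph{log-concave} if $F(\lambda x+(1-\lambda)y)\ge F(x)^\lambda F(y)^{1-\lambda}$ for all $x,y$ and $0<\lambda<1$, that is, if $\ln F$ is concave with values in $[-\infty,\infty)$.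 Among log-concave laws on the half-line the exponential law is the worst case, and it loses exactly the $\gamma$ that \eqref{eq:model} provides.

\begin{lemma}\label{lem:reverse}
Let $\xi\ge0$ be a random variable with mean $m<\infty$ and a log-concave density $\phi$ on $[0,\infty)$. Then $\mathbb{E}\ln\xi\ge\ln m-\gamma$.
\end{lemma}

\begin{proof}
Let $g(t)=m^{-1}e^{-t/m}$. Scaling and \eqref{eq:gamma} give $\int_0^\infty g\ln t\,dt=\ln m-\gamma$. The two densities have the same mass and mean, so
\begin{equation}\label{eq:affine}
\int_0^\infty\ell(t)\bigl(\phi(t)-g(t)\bigr)\,dt=0\qquad\text{for every affine function }\ell .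
\end{equation}
Since $\ln g$ is affine, $\ln\phi-\ln g$ is concave, and so $I=\{t>0:\phi(t)\ge g(t)\}$ is an interval. It is neither empty nor a point, for then $\phi<g$ almost everywhere, against \eqref{eq:affine} with $\ell=1$. Let $0\le s_1<s_2\le\infty$ be its endpoints; thus $\phi\ge g$ on $(s_1,s_2)$ and $\phi<g$ on $(0,s_1)$ and on $(s_2,\infty)$.

If $s_1=0$ and $s_2=\infty$, then $\phi-g\ge0$ has integral $0$, so $\phi=g$ almost everywhere and equality holds. If $s_1=0$ and $s_2<\infty$, then $(t-s_2)(\phi-g)$ is nonpositive on $(0,s_2)$ and negative on $(s_2,\infty)$, which contradicts \eqref{eq:affine}. If $s_1>0$ and $s_2=\infty$, then $(t-s_1)(\phi-g)$ is positive on $(0,s_1)$ and nonnegative on $(s_1,\infty)$, again a contradiction.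

There remains the case $0<s_1<s_2<\infty$ met in Section~\ref{sec:example}. Let $\ell$ be the affine function that agrees with $\ln$ at $s_1$ and $s_2$. By concavity, $\ln t-\ell(t)$ is nonnegative on $[s_1,s_2]$ and nonpositive outside; this is the sign pattern of $\phi-g$. Hence $(\ln t-\ell(t))\,\phi(t)\ge(\ln t-\ell(t))\,g(t)$ almost everywhere. The right side is integrable, and integrating and using \eqref{eq:affine} gives $\int\phi\ln t\,dt\ge\int g\ln t\,dt$.
\end{proof}

\begin{proposition}\label{prop:DQ}
$D(P)\le Q(P)$.
\end{proposition}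

\begin{proof}
Pr\'ekopa's theorem states that the marginals of a log-concave probability density on $\mathbb{R}^k$, obtained by integrating out some of the coordinates, are log-concave. The density $q$, extended by zero outside the orthant, is log-concave because $\rho$ is convex and the orthant is convex. So each $X_v$ has a log-concave density on $[0,\infty)$, with mean $m_v$, and Lemma~\ref{lem:reverse} gives $\ln m_v\le\mathbb{E}\ln X_v+\gamma$. Sum over $v$ and use \eqref{eq:model}.
\end{proof}

So far the order structure has entered only through the convexity and homogeneity of $\rho$ and the identity $n!\operatorname{vol}K=e(P)$. The next section is where it does real work.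

\section{From the maximum to linear extensions: $N(P)\le2\ln e(P)$}\label{sec:half}

For $x\in\mathbb{R}_{\ge0}^V$ let $W(x)=\bigl(n^n\prod_vx_v\bigr)^{1/2}$. We must show that $W(x)\le e(P)$ on $\mathcal{C}(P)$. The number $e(P)$ obeys a simple recursion: if $a,b$ are incomparable, each linear extension puts $a$ before $b$ or $b$ before $a$, so $e(P)=e(P_{ab})+e(P_{ba})$, where $P_{ab}$ is the transitive closure of $P\cup\{a<b\}$. An induction therefore needs points $x'\in\mathcal{C}(P_{ab})$ and $x''\in\mathcal{C}(P_{ba})$ with $W(x')+W(x'')\ge W(x)$. The new posets have more chains, so some coordinates must shrink. For $P=A_2$ and $x=(1,1)$ the best choice is $x'=x''=(\frac12,\frac12)$. The product drops by the factor $\frac14$, so $W$ drops by the factor $\frac12$, and the two halves add up exactly. This is the source of the square root.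

In general, the difficulty is that the relation $a<b$ creates new chains that run from below $a$ to above $b$. Choosing $a$ and $b$ minimal keeps them under control: only $x_a$ and $x_b$ need to change.

\begin{lemma}\label{lem:split}
Let $a\ne b$ be minimal elements of $P$, let $x\in\mathcal{C}(P)$, and let $0\le s\le\min(x_a,x_b)$. Define $x'$ by $x'_a=s$, $x'_b=x_b-s$, and $x'_v=x_v$ otherwise. Then $x'\in\mathcal{C}(P_{ab})$.
\end{lemma}

\begin{proof}
The transitive closure adds the relations $v<w$ with $v\le_Pa$ and $b\le_Pw$. Since $a$ is minimal, $v=a$. So every new relation has the form $a<w$ with $w\ge_Pb$, and $a$ is still minimal in $P_{ab}$. We have $0\le x'\le x$, using $s\le x_a$ and $s\le x_b$. Let $C$ be a chain of $P_{ab}$. If $C$ is a chain of $P$, then $x'(C)\le x(C)\le1$. Otherwise $C$ uses a new relation, so $a\in C$, $a$ is the bottom of $C$, and $C'=C\setminus\{a\}$ is a nonempty chain of $P$.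

If $b\in C'$, then $x'(C)=s+(x_b-s)+x(C'\setminus\{b\})=x(C')\le1$.

If $b\notin C'$, let $w$ be the bottom of $C'$. Were $a<_Pw$, the set $C$ would be a chain of $P$. So $a<w$ is a new relation, and $w>_Pb$ since $w\ne b$. Then $\{b\}\cup C'$ is a chain of $P$, and $x'(C)=s+x(C')\le x_b+x(C')\le1$.
\end{proof}

The lemma fails if $a$ is not minimal. For $V=\{c,a,b\}$ with the single relation $c<a$ and $x_c=x_a=\frac12$, $x_b=1$, the new chain $c<a<b$ has $x'$-weight $\frac32$ for every $s$.

\begin{proposition}[\cite{CFJJM}]\label{prop:half}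
For all $x\in\mathcal{C}(P)$ we have $n^n\prod_vx_v\le e(P)^2$. Hence $N(P)\le2\ln e(P)$.
\end{proposition}

\begin{proof}
We use induction on the pair ($n$, number of incomparable pairs of $P$), ordered lexicographically. We may assume that all $x_v>0$. For $n=1$ the claim is $x_v\le1$. Let $n\ge2$.

\emph{Case 1: $P$ has a unique minimal element $a$.} Every element lies above some minimal element, so $a$ lies below all others. Let $P'=P-a$; then $e(P')=e(P)$, as every linear extension starts with $a$. For a chain $C'$ of $P'$ the set $C'\cup\{a\}$ is a chain of $P$, so $x(C')\le1-x_a$; in particular $x_a<1$. Thus the restriction of $x/(1-x_a)$ to $P'$ lies in $\mathcal{C}(P')$, and by induction $\prod_{v\ne a}x_v\le(1-x_a)^{n-1}e(P)^2/(n-1)^{n-1}$. The arithmetic--geometric mean inequality applied to $x_a$ and $n-1$ copies of $\frac{1-x_a}{n-1}$, which sum to $1$, gives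
\[
\prod_vx_v\le x_a\Bigl(\frac{1-x_a}{n-1}\Bigr)^{n-1}e(P)^2\le\frac{e(P)^2}{n^n}.
\]

\emph{Case 2: $P$ has two distinct minimal elements $a,b$.} Name them so that $\alpha=x_a\le\beta=x_b$, and let $u=\alpha/\beta\in(0,1]$ and $W=W(x)$. The posets $P_{ab}$ and $P_{ba}$ have $n$ elements and fewer incomparable pairs than $P$. Lemma~\ref{lem:split}, applied to the pairs $(a,b)$ and $(b,a)$, and the induction hypothesis give, for all $s,s'\in[0,\alpha]$,
\[
e(P_{ab})\ge W\sqrt{\frac{s(\beta-s)}{\alpha\beta}},\qquad e(P_{ba})\ge W\sqrt{\frac{s'(\alpha-s')}{\alpha\beta}} .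
\]
Take $s'=\alpha/2$, so that $e(P_{ba})\ge\frac12W\sqrt u$. The ideal choice $s=\beta/2$ is allowed only when $\beta/2\le\alpha$.

If $u\ge\frac12$, take $s=\beta/2$. Then $e(P_{ab})\ge W/(2\sqrt u)$, and $e(P)\ge\frac W2\bigl(\sqrt u+\frac1{\sqrt u}\bigr)\ge W$.

If $u<\frac12$, take $s=\alpha$. Then $e(P_{ab})\ge W\sqrt{1-u}$, and $e(P)\ge W\bigl(\sqrt{1-u}+\frac12\sqrt u\bigr)$. The square of the bracket is $1-\frac34u+\sqrt{u(1-u)}$, and this exceeds $1$ because $1-u>u$ gives $\sqrt{u(1-u)}>u$.

In both subcases $e(P)\ge W$, which is the claim.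
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The three inequalities are Propositions~\ref{prop:half}, \ref{prop:gibbs} and \ref{prop:DQ}. Dividing $\frac12N(P)\le Q(P)$ by $n$ gives the last statement.
\end{proof}

\section{The upper bound and the additive bound}\label{sec:ab}

\subsection*{A formula in terms of linear extensions}
To bound $Q(P)$ from above we describe the marginals of $X$ exactly. For a linear extension $L$ let $\mathrm{pos}_L(v)\in\{1,\dots,n\}$ be the position of $v$ in $L$, and let
\[
d_L(v)=\mathrm{pos}_L(v)-\max_{u<_Pv}\mathrm{pos}_L(u),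
\]
the maximum being $0$ if $v$ is minimal in $P$. Thus $d_L(v)\ge1$ measures how long $v$ waits after the last element that is forced to precede it.

\begin{proposition}\label{prop:d}
Let $L$ be a uniformly random linear extension of $P$. Then
\[
m_v=\mathbb{E}\,d_L(v),\qquad Q(P)=\sum_{v\in V}\mathbb{E}\,H_{d_L(v)-1}.
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:stanley} we may take $Y=\tau(Z)$ with $Z$ uniform on $\mathcal{O}(P)$ and independent of $T$. Almost surely $Z$ lies in exactly one simplex $\Sigma_L$; this $L$ is uniform because the simplices have equal volumes, and given $L$ the point $Z$ is uniform on $\Sigma_L$. Fix $L=(v_1,\dots,v_n)$ and let $g_i=Z_{v_i}-Z_{v_{i-1}}$ be the gaps, with $Z_{v_0}=0$. The simplex $\Sigma_L$ is the order polytope of the total order $L$ and $Z\mapsto g$ is its map $\tau$, so $g$ is uniform on the chain polytope of a chain. By Proposition~\ref{prop:model} for that chain, $Tg_1,\dots,Tg_n$ are independent exponential variables of mean $1$. If $p=\max_{u<_Pv}\mathrm{pos}_L(u)$, then $Y_v=Z_v-Z_{v_p}$ is the sum of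 the $d_L(v)$ gaps $g_i$ with $p<i\le\mathrm{pos}_L(v)$. Hence, given $L$, $X_v=TY_v\sim\mathrm{Gamma}(d_L(v))$. Now apply \eqref{eq:gamma}, average over $L$, and use \eqref{eq:model}.
\end{proof}

\begin{remark}
In these terms the proof of Proposition~\ref{prop:DQ} shows $\ln\mathbb{E}\,d\le\mathbb{E}\,H_{d-1}$ for $d=d_L(v)$. This is false for a general random integer $d\ge1$: if $d$ equals $1$ or $M$ with probability $\frac12$ each, the left side exceeds $\ln M-\ln2$ and the right side is at most $\frac12(1+\ln M)$. Log-concavity is what rules out such laws for $d_L(v)$.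
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
For $k\ge1$ we have $H_{k-1}\le\log_2k$: equality holds at $k=1$, and the increments satisfy $\frac1k\le\log_2(1+\frac1k)$ because $(1+\frac1k)^k\ge2$ by Bernoulli's inequality. Proposition~\ref{prop:d} and Jensen's inequality, now in its usual direction, give
\[
Q(P)\le\frac1{\ln2}\sum_v\mathbb{E}\ln d_L(v)\le\frac1{\ln2}\sum_v\ln\mathbb{E}\,d_L(v)=\frac{D(P)}{\ln2}.
\]
Let $m=(m_v)_{v\in V}$. For every chain $C$, \eqref{eq:model} gives $m(C)=\mathbb{E}\,X(C)\le\mathbb{E}\rho(X)=n$, so $m/n\in K$ and $D(P)=\ln\bigl(n^n\prod_v(m_v/n)\bigr)\le N(P)$. The last assertion combines this with Theorem~\ref{thm:main}.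
\end{proof}

In particular $\ln e(P)\le D(P)\le N(P)$, which recovers the inequality $nH(\bar P)\ge\ln e(P)$.

\subsection*{A typical point against the best point}
Part (b) asks how much larger $f$ is on average than at its minimum. In logarithmic coordinates $f$ becomes linear and, as we shall see, the domain stays convex, so the comparison can be made along rays from the minimizer.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $U_v=-\ln Y_v$ and $S(u)=\sum_vu_v$, so that $nf(Y)=S(U)$. The substitution $x_v=e^{-u_v}$ has Jacobian $e^{-S(u)}$, so $U$ has density $e^{-S(u)}/\operatorname{vol}K$ on $K'=\{u\in\mathbb{R}^V:(e^{-u_v})_v\in K\}$. The set $K'$ is convex. Indeed, if $u,w\in K'$ correspond to $x,y\in K$, then $\lambda u+(1-\lambda)w$ corresponds to the point with coordinates $x_v^\lambda y_v^{1-\lambda}\le\lambda x_v+(1-\lambda)y_v$, which lies in $K$ because $K$ is convex and $\rho$ is nondecreasing.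

The product $\prod_vx_v$ attains a positive maximum on the compact set $K$, so $S$ attains its minimum $S^*=n\min_Kf$ on $K'$ at some $u^*$. Write $u=u^*+r\omega$ with $r\ge0$ and $\omega$ in the unit sphere. By convexity, $\{r\ge0:u^*+r\omega\in K'\}$ is an interval from $0$ to some $R(\omega)\in[0,\infty]$. If $R(\omega)>0$, then $\sigma=S(\omega)\ge0$ by minimality; the directions with $\sigma=0$ form a null set and may be ignored. For $\sigma>0$, integration by parts gives
\[
\int_0^R\sigma r\cdot r^{n-1}e^{-\sigma r}\,dr=-\bigl[r^ne^{-\sigma r}\bigr]_0^R+n\int_0^Rr^{n-1}e^{-\sigma r}\,dr\le n\int_0^Rr^{n-1}e^{-\sigma r}\,dr .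
\]
Since $S(u)-S^*=\sigma r$, multiplying by $e^{-S^*}/\operatorname{vol}K$ and integrating over $\omega$ turns the left side into $\mathbb{E}[S(U)-S^*]$ and the right side into $n$ times the total mass. So $n\,\mathbb{E}f(Y)\le n\min_Kf+n$, and since $N(P)=n\ln n-n\min_Kf$,
\[
Q(P)=nH_n-n\,\mathbb{E}f(Y)\ge nH_n-n-n\min_Kf=N(P)-n(1-H_n+\ln n).
\]
The sequence $H_k-\ln k$ decreases to $\gamma$, because $\frac1{k+1}<\int_k^{k+1}\frac{dt}t$; hence $H_n-\ln n\ge\gamma$, which gives the second inequality. For antichains both sides of the first inequality equal $nH_n-n$ by \eqref{eq:antichain}.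
\end{proof}

\section{Series-parallel posets and sharp constants}\label{sec:sp}

For series-parallel posets both $Q$ and $N$ can be followed through the construction: an ordinal sum adds nothing to either, and a disjoint union adds a term that depends only on the sizes of the parts.

\begin{lemma}\label{lem:compose}
Let $P_1,P_2$ be posets on $n_1,n_2\ge1$ elements and let $n=n_1+n_2$.
\begin{itemize}
\item[(i)] If $P$ is their ordinal sum, then $Q(P)=Q(P_1)+Q(P_2)$ and $N(P)=N(P_1)+N(P_2)$.
\item[(ii)] If $P$ is their disjoint union, then $Q(P)=Q(P_1)+Q(P_2)+\kappa$ and $N(P)=N(P_1)+N(P_2)+\nu$, where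
\[
\kappa=nH_n-n_1H_{n_1}-n_2H_{n_2},\qquad\nu=n\ln n-n_1\ln n_1-n_2\ln n_2 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Write $x=(x^1,x^2)$ and let $\rho_i,K_i,q_i$ belong to $P_i$. Let $M_i=N(P_i)-n_i\ln n_i$ be the maximum of $\ln\prod x_v$ over $K_i$.

(i) The chains of $P$ are the unions of a chain of $P_1$ and a chain of $P_2$, so $\rho(x)=\rho_1(x^1)+\rho_2(x^2)$. Then $q$ is proportional to $q_1(x^1)q_2(x^2)$, and equal to it since both are probability densities; the last formula in \eqref{eq:model} shows that $Q$ is additive. A point $x$ with positive coordinates lies in $K$ if and only if $x^1\in tK_1$ and $x^2\in(1-t)K_2$ for some $t\in(0,1)$. Therefore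
\[
N(P)=n\ln n+\max_{0<t<1}\bigl[n_1\ln t+n_2\ln(1-t)\bigr]+M_1+M_2 .
\]
The maximum is at $t=n_1/n$ and equals $n_1\ln n_1+n_2\ln n_2-n\ln n$.

(ii) Every chain of $P$ lies in one part, so $K=K_1\times K_2$ and the restriction of $Y$ to $P_i$ is uniform on $K_i$. Hence $Q(P)-nH_n=\sum_i\bigl(Q(P_i)-n_iH_{n_i}\bigr)$ and $N(P)-n\ln n=M_1+M_2$.
\end{proof}

\begin{lemma}\label{lem:kappa}
With $\kappa,\nu$ as above, $\kappa\le\nu\le2\ln2\cdot\kappa$.
\end{lemma}

\begin{proof}
Both numbers have the form $F(n_1+n_2)-F(n_1)-F(n_2)$ with $F(0)=0$, so we compare second differences $\delta F(j)=F(j+1)-2F(j)+F(j-1)$. Summing first over $l$ and then over $k$ telescopes: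
\[
\sum_{k=1}^{n_1}\sum_{l=1}^{n_2}\delta F(k+l-1)=\sum_{k=1}^{n_1}\bigl[F(k+n_2)-F(k+n_2-1)-F(k)+F(k-1)\bigr]=F(n)-F(n_1)-F(n_2).
\]
For $F(j)=jH_j$ we have $F(j+1)-F(j)=(j+1)H_j+1-jH_j=H_j+1$, so $\delta F(j)=H_j-H_{j-1}=\frac1j$. For $F(t)=t\ln t$ with $F(0)=0$, write $\Delta_j=\delta F(j)$. Directly, $\Delta_1=2\ln2$. For $j\ge2$, Taylor's formula with integral remainder on $[j-1,j]$ and $[j,j+1]$, with $F''(t)=1/t$, gives
\[
j\Delta_j=j\int_0^1(1-s)\Bigl(\frac1{j+s}+\frac1{j-s}\Bigr)ds=2\int_0^1\frac{1-s}{1-s^2/j^2}\,ds .
\]
Since $1-s^2\le1-s^2/j^2\le1$, this lies between $2\int_0^1(1-s)\,ds=1$ and $2\int_0^1\frac{ds}{1+s}=2\ln2$. Thus $\frac1j\le\Delta_j\le\frac{2\ln2}j$ for all $j\ge1$, and we sum over $j=k+l-1$.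
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c) and (d)]
A one-element poset has $Q=N=0$. By Lemmas~\ref{lem:compose} and \ref{lem:kappa}, the inequalities $Q\le N\le2\ln2\cdot Q$ pass from $P_1,P_2$ to their ordinal sum and to their disjoint union, so they hold for all series-parallel posets.

Two series-parallel families show sharpness. Let $B_k$ be the ordinal sum of $k$ copies of $A_2$. By \eqref{eq:antichain} and Lemma~\ref{lem:compose}(i), $Q(B_k)=k$ and $N(B_k)=2k\ln2$; also $e(B_k)=2^k$, since a linear extension orders each pair independently. Thus $Q(B_k)=\frac1{2\ln2}N(B_k)$ and $\ln e(B_k)=\frac12N(B_k)$. The first identity shows that the lower constant in (c) is best possible and that $c\le\frac1{2\ln2}$ in the conjecture, while $c\ge\frac12$ is Theorem~\ref{thm:main}. The second shows that $\frac12$ cannot be raised in $\frac12N\le\ln e$.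

For antichains, \eqref{eq:antichain} and $H_n=\ln n+O(1)$ give $Q(A_n)/N(A_n)=(H_n-1)/\ln n\to1$, so the upper constant in (c) is best possible. Since $n\ln n-n\le\ln n!\le n\ln n$, also $Q(A_n)/\ln e(A_n)=(nH_n-n)/\ln n!\to1$, so no inequality $c'\ln e\le Q$ with $c'>1$ holds for all posets.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CFJJM}
Cardinal, Fiorini, Joret, Jungers and Munro, Combinatorica \textbf{33} (2013).

\bibitem{QS}
\emph{The quantum query complexity of sorting under partial information},
\texttt{http://quic.ulb.ac.be/\_media/members/jroland/ihp-quantum-sorting-12-17.pdf}.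

\bibitem{St}
Stanley, \emph{Two poset polytopes}, Discrete Comput. Geom. \textbf{1} (1986).

\end{thebibliography}
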